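# Weighted shifts, their adjoints, and normal operators modulo the Hilbert–Schmidt class

## Equal weights: a shift placed next to its adjoint

Let $\mathcal H$ be a separable, infinite dimensional, complex Hilbert space with orthonormal basis $(e_n)_{n\ge 0}$, let $c>0$, and let $Te_n=c\,e_{n+1}$. This operator is not normal: $T^*T=c^2I$, while $TT^*e_0=0$. Now place its adjoint next to it. Write $(f_n)_{n\ge0}$ for the same basis in a second copy of $\mathcal H$. On $\mathcal H\oplus\mathcal H$ the operator $A=T\oplus T^*$ acts by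
$$Ae_{n-1}=c\,e_n,\qquad Af_n=c\,f_{n-1}\quad(n\ge1),\qquad Af_0=0 .$$
So the $f$-chain comes down from infinity and stops at $f_0$, and the $e$-chain starts at $e_0$ and goes up to infinity. Join them: let $W$ be the unitary operator
$$\cdots\to f_2\to f_1\to f_0\to e_0\to e_1\to e_2\to\cdots .$$
Then $N=cW$ is normal, and $K=A-N$ sends $f_0$ to $-c\,e_0$ and kills all other basis vectors. Thus $T\oplus T^*$ is a normal operator plus an operator of rank one.

The same $N$ serves for weights that are nearly equal. Let $Te_n=w_{n+1}e_{n+1}$ with $0<w_1\le w_2\le\cdots$ and $w=\lim w_n<\infty$, and take $N=wW$. Then $K=T\oplus T^*-N$ satisfies $Ke_{n-1}=(w_n-w)e_n$, $Kf_n=(w_n-w)f_{n-1}$ for $n\ge1$, and $Kf_0=-w\,e_0$. Summing the squared norms of these images gives the squared Hilbert–Schmidt norm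
$$\|K\|_2^2=w^2+2\sum_{n\ge1}(w-w_n)^2 .\tag{1}$$
If $\sum(w-w_n)^2<\infty$, then $T\oplus T^*$ is normal plus Hilbert–Schmidt.

What changes for a general increasing bounded sequence? The formula (1) can be infinite: take $w_n=1-1/\sqrt{n+1}$, where $\sum(w-w_n)^2=\sum 1/(n+1)=\infty$. Replacing the constant $w$ by another constant does not help, since then the differences do not even tend to $0$. We shall see that $T\oplus T^*$ is still normal plus Hilbert–Schmidt, with $\|K\|_2$ controlled by $\|T\|$ alone, but $N$ must be built differently.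

## Almost normal operators and the condition $(C_4)$

We recall the language. $L(\mathcal H)$ is the algebra of bounded operators, $\mathcal C_1$ the trace class with norm $\|\cdot\|_1$, and $\mathcal C_2$ the Hilbert–Schmidt class with norm $\|\cdot\|_2$. These textbook facts will be used.

* $\|X\|_2^2=\sum_b\|Xb\|^2$ for every orthonormal basis $(b)$, and $\|X^*\|_2=\|X\|_2$. For a $2\times2$ operator matrix, $\|X\|_2^2=\sum_{i,j}\|X_{ij}\|_2^2$.
* $X\in\mathcal C_2$ if and only if $XX^*\in\mathcal C_1$, and then $\|XX^*\|_1=\mathrm{Tr}\,XX^*=\|X\|_2^2$.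
* If $D\in\mathcal C_1$, then $\sum_b|\langle Db,b\rangle|\le\|D\|_1$ and $\mathrm{Tr}\,D=\sum_b\langle Db,b\rangle$ for every orthonormal basis. A diagonal operator lies in $\mathcal C_1$ if and only if its entries are absolutely summable, and $\|\cdot\|_1$ is the sum of their absolute values.

**Definition.** For $S\in L(\mathcal H)$ let $D_S=S^*S-SS^*$. The operator $S$ is *almost normal*, written $S\in AN(\mathcal H)$, if $D_S\in\mathcal C_1(\mathcal H)$. It is *hyponormal* if $D_S\ge0$. It is *subnormal* if it is the restriction of a normal operator on a larger Hilbert space to an invariant subspace.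

Since $D_{S^*}=-D_S$, the adjoint of an almost normal operator is almost normal.

**Definition.** A *weighted shift* is an operator $Te_n=w_{n+1}e_{n+1}$ $(n\ge0)$ with a bounded sequence $(w_n)_{n\ge1}$ of positive weights. For a bounded sequence $v=(v_n)_{n\ge1}$ with $v_n\ge0$ (zeros allowed) set $T_ve_n=v_{n+1}e_{n+1}$ and $v_0:=0$.

Since $T_v^*e_n=v_ne_{n-1}$ for $n\ge1$ and $T_v^*e_0=0$, we get
$$D_{T_v}e_n=(v_{n+1}^2-v_n^2)e_n\quad(n\ge0),\qquad \|D_{T_v}\|_1=v_1^2+V(v),\qquad V(v):=\sum_{n\ge1}|v_{n+1}^2-v_n^2| .\tag{2}$$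
So $T_v$ is almost normal exactly when the sequence $v_n^2$ has bounded variation, and it is hyponormal exactly when $v_n$ is nondecreasing.

Examples. The unilateral shift has $D_T=\langle\,\cdot\,,e_0\rangle e_0$. The weights $w_n=\sqrt{n/(n+1)}$ give the Bergman shift, which is multiplication by $z$ on the Bergman space of the disc in the basis $\sqrt{n+1}\,z^n$ (normalized area measure $dA$). It is the restriction of multiplication by $z$ on $L^2(dA)$, so it is subnormal, and it is hyponormal because the weights increase. The weights $w_n=1+(-1)^n/(2n)$ give a shift that is not almost normal: $|w_{n+1}-w_n|=\frac1{2n}+\frac1{2(n+1)}$ and $w_{n+1}+w_n\ge1$, so $V(w)=\infty$.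

**Definition.** Voiculescu's Conjecture 4, $(C_4)$, states that for $T\in AN(\mathcal H)$ there is $S\in AN(\mathcal H)$ such that $T\oplus S=N+K$ on $\mathcal H\oplus\mathcal H$, with $N$ normal and $K\in\mathcal C_2(\mathcal H\oplus\mathcal H)$. When this holds for a given $T$, we say that $T$ satisfies $(C_4)$, or that $T$ is the compression modulo the Hilbert–Schmidt class of a normal operator.

The last phrase makes sense because the upper left corner of $N$ is $T$ minus a Hilbert–Schmidt operator. A result of Pasnicu says that a hyponormal weighted shift with $w_n\uparrow w$ satisfies $(C_4)$ whenever $\sum(w-w_n)^p$ converges for some $p>0$. This does not reach, for instance, $w_n=1-1/\log(n+2)$: these weights are positive and increasing, and $\sum(\log(n+2))^{-p}=\infty$ for every $p>0$. Whether every hyponormal weighted shift with trace class self-commutator satisfies $(C_4)$ is stated as open in "A remark concerning Putinar's model of hyponormal weighted shifts". The answer is yes, in the following form.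

**Theorem 1.** Let $T$ be a hyponormal weighted shift. Then $D_T\in\mathcal C_1$, and there are a normal $N$ and $K\in\mathcal C_2$ on $\mathcal H\oplus\mathcal H$ with $T\oplus T^*=N+K$ and $\|K\|_2^2\le26\,\|T\|^2$. In particular $T$ satisfies $(C_4)$ with $S=T^*\in AN(\mathcal H)$.

Monotonicity turns out to play no role in the construction; only bounded variation of $v_n^2$ matters.

**Proposition 2.** Let $v$ be bounded, $v_n\ge0$, with $T_v\in AN(\mathcal H)$, i.e. $V(v)<\infty$. Then $T_v\oplus T_v^*=N+K$ with $N$ normal and $\|K\|_2^2\le26\,\|D_{T_v}\|_1$.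

**Theorem 3.** Let $T=T_w$ be any weighted shift (bounded positive weights).

(A) The following are equivalent:

1. $T\oplus S=N+K$ with some $S\in AN(\mathcal H)$, $N$ normal, $K\in\mathcal C_2$ (the conclusion of $(C_4)$);
2. $T\oplus S=N+K$ with some $S\in L(\mathcal H)$, $N$ normal, $K\in\mathcal C_2$;
3. $T\in AN(\mathcal H)+\mathcal C_2(\mathcal H)$;
4. there is $v=(v_n)_{n\ge1}$, $v_n\ge0$, with $\sum|v_{n+1}^2-v_n^2|<\infty$ and $\sum(w_n-v_n)^2<\infty$.

In particular every almost normal weighted shift satisfies $(C_4)$.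

(B) Let $\kappa(T)=\inf\|K\|_2^2$ over all representations in 2, and $E(w)=\inf_v\big\{\|D_{T_v}\|_1+\sum(w_n-v_n)^2\big\}$ over bounded nonnegative $v$ (values $+\infty$ allowed). Then $\frac13E(w)\le\kappa(T)\le27\,E(w)$. The upper bound is already achieved using only $S\in AN(\mathcal H)$.

(C) If $T$ is hyponormal, then every representation in 2 has $\|K\|_2\ge\|T\|$, so $\|T\|^2\le\kappa(T)\le26\|T\|^2$. A representation with $\|K\|_2=\|T\|$ exists if and only if $T$ is subnormal, and in that case $S$ can be chosen in $AN(\mathcal H)$. So the constant $1$ in the lower bound is sharp.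

**Corollary 4.** Every almost normal bilateral weighted shift satisfies $(C_4)$.

## Step functions and the price of a sharp cut

Since one constant $w$ is not enough, the sensible next move is to replace the weights by a step function: cut the index set into consecutive blocks, and on block $k$ replace all weights by one constant $c_k$. With blocks adapted to the sequence, this can cost very little in Hilbert–Schmidt norm. But if we then join the chains only at $f_0\to e_0$, we get a bilateral weighted shift whose weights take several values, and this is not normal: comparing $\|Nb\|$ with $\|N^*b\|$ at a basis vector $b$ where the weight jumps, the two numbers differ.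

So the chains must be separated into pieces, each of which carries one weight. Cut between indices $q-1$ and $q$, where the weight is $c_k$ and the next block has weight $c_{k+1}$. Instead of $e_{q-1}\to e_q$, send $e_{q-1}$ across to $f_{q-1}$; instead of $f_q\to f_{q-1}$, send $f_q$ across to $e_q$. Then block $k$ becomes a closed cycle: up the $e$-chain, across, down the $f$-chain, across again. On such a cycle $N$ is $c_k$ times a unitary, so $N$ is normal.

Now count the price. The vector $e_{q-1}$ goes to $c_kf_{q-1}$ instead of $c_ke_q$, with squared error $2c_k^2$. The vector $f_q$ goes to $c_{k+1}e_q$ instead of $c_kf_{q-1}$, with squared error $c_k^2+c_{k+1}^2$. Every cut therefore costs about $4c_k^2$. If $T$ is hyponormal, the $c_k$ stay bounded below, so infinitely many cuts cost infinitely much. With finitely many cuts the last weight is constant on a whole tail, and we need $\sum(w-w_n)^2<\infty$ again. For $w_n=1-1/\sqrt{n+1}$ both alternatives fail. What is missing is a cheap cut.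

## Turning one chain into the other over $M$ steps

Near the cut we have two chains of weight $c$ running in opposite directions through the same indices. Number the vectors along the direction of travel: $x_0\to x_1\to\dots\to x_M$ for the $e$-chain and $y_0\to y_1\to\dots\to y_M$ for the $f$-chain. Instead of jumping from one chain to the other in one step, rotate by a small angle at each step.

**Lemma 5.** Let $x_0,\dots,x_M,y_0,\dots,y_M$ be orthonormal, $M\ge1$, and let $A'x_j=c\,x_{j+1}$, $A'y_j=c\,y_{j+1}$ for $0\le j<M$, where $c\ge0$. Put $\Delta=\frac{\pi}{2M}$, $\theta_j=j\Delta$ and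
$$u_j=\cos\theta_j\,x_j+\sin\theta_j\,y_j,\qquad z_j=-\sin\theta_j\,x_j+\cos\theta_j\,y_j\qquad(0\le j\le M).$$
The vectors $u_j,z_j$ are orthonormal, $\mathrm{span}\{u_j,z_j\}=\mathrm{span}\{x_j,y_j\}$ for each $j$, and
$$u_0=x_0,\qquad u_M=y_M,\qquad z_0=y_0,\qquad z_M=-x_M .\tag{3}$$
For every $c'\ge0$,
$$\sum_{j<M}\|A'u_j-c\,u_{j+1}\|^2\le\frac{\pi^2}{4}\cdot\frac{c^2}{M},\qquad \sum_{j<M}\|A'z_j-c'z_{j+1}\|^2\le M(c'-c)^2+\frac{\pi^2}{4}\cdot\frac{c\,c'}{M}.\tag{4}$$

**Proof.** For fixed $j$, $(u_j,z_j)$ is a rotation of $(x_j,y_j)$, and for different $j$ the planes are orthogonal; (3) is the case $\theta_0=0$, $\theta_M=\pi/2$. Next,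
$$A'u_j=c(\cos\theta_j\,x_{j+1}+\sin\theta_j\,y_{j+1}),\qquad A'z_j=c(-\sin\theta_j\,x_{j+1}+\cos\theta_j\,y_{j+1}).$$
These are $c$ times unit vectors whose inner products with $u_{j+1}$, respectively $z_{j+1}$, equal $\cos(\theta_{j+1}-\theta_j)=\cos\Delta$. Hence
$$\|A'u_j-cu_{j+1}\|^2=2c^2(1-\cos\Delta)\le c^2\Delta^2,$$
$$\|A'z_j-c'z_{j+1}\|^2=c^2+c'^2-2cc'\cos\Delta=(c'-c)^2+2cc'(1-\cos\Delta)\le(c'-c)^2+cc'\Delta^2 .$$
Sum over the $M$ values of $j$ and use $M\Delta^2=\frac{\pi^2}{4M}$. $\blacksquare$

So the incoming $e$-chain leaves as the $f$-chain with weight $c$, the incoming $f$-chain leaves as minus the $e$-chain with any weight $c'$ that we like, and the cut costs of the order of $c^2/M$ instead of $c^2$. The case $M=1$ is the sharp cut, up to a sign.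

Now look for the right block length. Let a block have $L$ indices and first weight $c$, and let $V$ be the variation of $v_n^2$ across it. On the block $|v_n-c|=|v_n^2-c^2|/(v_n+c)\le V/c$, so flattening the weights costs at most about $L\,V^2/c^2$. Crossing over the whole block, $M=L$, costs about $c^2/L$. We have a total budget of $\sum V$, so we would like both costs to be at most a constant times $V$. The first asks for $LV\lesssim c^2$, the second for $LV\gtrsim c^2$. So end the block at the first moment when $LV$ reaches $c^2$.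

One caution. The product $LV$ may jump far beyond $c^2$ at the last index, and then $M=L$ is a bad choice because of the term $M(c'-c)^2$ in (4). For example, let $v_n=1$ for $n\le L$ and $v_n=\sqrt2$ for $n>L$. The rule ends the first block after exactly $L$ indices, with $V=1$, and $L(\sqrt2-1)^2$ is not bounded by a constant times $V$ as $L$ grows. The remedy is to cross over only $M=\lceil c^2/V\rceil$ steps at the end of the block; in this example $M=1$.

## Proof of Proposition 2

Write $a_n=v_n^2$ and $\mathrm{Var}(p,q)=\sum_{n=p}^{q-1}|a_{n+1}-a_n|$. Let $A=T_v\oplus T_v^*$, so that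
$$Ae_{n-1}=v_ne_n,\qquad Af_n=v_nf_{n-1}\quad(n\ge1),\qquad Af_0=0 .$$

**Step 1. Blocks.** This step cuts the indices $n\ge1$ into blocks by the balance just found. Put $p_0=1$. Given $p_k$, let $p_{k+1}$ be the least $q>p_k$ with
$$(q-p_k)\,\mathrm{Var}(p_k,q)\ge a_{p_k}.\tag{5}$$
Block $k$ is $\{p_k,\dots,p_{k+1}-1\}$. If no such $q$ exists, stop and call $\{n\ge p_k\}$ the last block; it is infinite. In that case $\mathrm{Var}(p_k,q)<a_{p_k}/(q-p_k)$ for all $q>p_k$. The left side is nondecreasing in $q$ and the right side tends to $0$, so $\mathrm{Var}(p_k,q)=0$ for all $q$, and $v_n=v_{p_k}$ for all $n\ge p_k$. Moreover $v_{p_k}>0$, since otherwise $q=p_k+1$ would satisfy (5).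

Put $c_k=v_{p_k}$ for every block, and for a finite block
$$L_k=p_{k+1}-p_k,\qquad V_k=\mathrm{Var}(p_k,p_{k+1}).$$
The variations $V_k$ are sums over disjoint sets of indices, (5) holds for $q=p_{k+1}$, and $c_k^2,c_{k+1}^2$ are the values of $a$ at the two ends of $\mathrm{Var}(p_k,p_{k+1})$. Hence
$$\sum_kV_k\le V(v),\qquad c_k^2\le L_kV_k,\qquad|c_{k+1}^2-c_k^2|\le V_k .\tag{6}$$
If $c_k=0$, then (5) holds at once, so $L_k=1$.

As an illustration take the Bergman shift, $a_n=n/(n+1)$. From $p_0=1$: $q=2$ gives $1\cdot(\frac23-\frac12)=\frac16<\frac12$, and $q=3$ gives $2\cdot(\frac34-\frac12)=\frac12$. So $p_1=3$, $L_0=2$, $V_0=\frac14$, $c_0^2=\frac12$. From $p_1=3$ with $q=3+s$, condition (5) reads $\frac{s^2}{4(s+4)}\ge\frac34$, i.e. $s^2-3s-12\ge0$, which first holds for $s=6$. So $p_2=9$, $L_1=6$, $V_1=\frac9{10}-\frac34=\frac3{20}$, $c_1^2=\frac34$.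

**Step 2. Flattening the weights.** This step replaces $v$ by the step function $v'_n=c_k$ for $n$ in block $k$, and shows that the change is small. The claim is
$$\sum_{n\in\text{block }k}(v_n-c_k)^2\le2V_k\quad\text{for finite blocks},\tag{7}$$
while the sum is $0$ for a last block. If $L_k=1$, the sum in (7) is $0$. Let $L_k\ge2$; then $c_k>0$. The number $q=p_{k+1}-1$ is larger than $p_k$ and, by minimality of $p_{k+1}$, violates (5): $(L_k-1)\mathrm{Var}(p_k,p_{k+1}-1)<c_k^2$. For $p_k<n<p_{k+1}$ it follows that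
$$|v_n-c_k|=\frac{|a_n-a_{p_k}|}{v_n+c_k}\le\frac{\mathrm{Var}(p_k,p_{k+1}-1)}{c_k}\le\frac{c_k}{L_k-1}.$$
There are $L_k-1$ such $n$, and $L_k-1\ge L_k/2$, so the sum in (7) is at most
$$\frac{c_k^2}{L_k-1}\le\frac{2c_k^2}{L_k}\le2V_k ,$$
by (6). Now let $A'=T_{v'}\oplus T_{v'}^*$. Each difference $v_n-v_n'$ occurs twice in $A-A'$, so
$$\|A-A'\|_2^2=2\sum_{n\ge1}(v_n-v'_n)^2\le4V(v).\tag{8}$$

**Step 3. The length of the crossing.** This step fixes, inside each finite block, how many steps the crossing takes, and collects the inequalities that make it cheap. Put $M_k=\lceil c_k^2/V_k\rceil$ if $c_k>0$ (then $V_k>0$ by (6)), and $M_k=1$ if $c_k=0$. Since $L_k$ is an integer with $L_k\ge c_k^2/V_k$ in the first case, and $L_k=1$ in the second,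
$$1\le M_k\le L_k,\qquad\frac{c_k^2}{M_k}\le V_k .\tag{9}$$
Put $\delta_k=|c_{k+1}-c_k|$. Both $c_k\delta_k$ and $\delta_k^2$ are at most $(c_k+c_{k+1})\delta_k=|c_{k+1}^2-c_k^2|$, so
$$c_k\delta_k\le V_k,\qquad\delta_k^2\le V_k,\qquad M_k\delta_k^2\le2V_k .\tag{10}$$
For the last inequality: if $c_k>0$, then $M_k\le c_k^2/V_k+1$ gives $M_k\delta_k^2\le(c_k\delta_k)^2/V_k+\delta_k^2\le2V_k$; if $c_k=0$, then $M_k=1$.

**Step 4. The operator $N$.** This step writes down $N$ on an orthonormal basis: it follows $A'$ away from the crossings and Lemma 5 inside them. Put $q_k=p_k-1$, so $q_0=0$ and finite block $k$ is $\{q_k+1,\dots,q_{k+1}\}$. Put $m_k=q_{k+1}-M_k$; by (9), $m_k\ge q_k$. The indices $q_k<n\le m_k$ form the straight part of the block, and $m_k<n\le q_{k+1}$ the crossing. For $0\le j\le M_k$ let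
$$x_j=e_{m_k+j},\qquad y_j=f_{q_{k+1}-j},$$
and let $u_j^k,z_j^k$ be the vectors of Lemma 5 for $M=M_k$. By (3),
$$u_0^k=e_{m_k},\qquad u_{M_k}^k=f_{m_k},\qquad z_0^k=f_{q_{k+1}},\qquad z_{M_k}^k=-e_{q_{k+1}} .\tag{11}$$
Let $\mathcal B$ consist of

* $f_0$;
* $e_{n-1}$ and $f_n$ for $q_k<n\le m_k$, for each finite block $k$, and for all $n>q_k$ if $k$ is a last block;
* $u_j^k$ and $z_j^k$ for $0\le j<M_k$, for each finite block $k$.

This is an orthonormal basis of $\mathcal H\oplus\mathcal H$. Indeed $f_0$ together with all pairs $e_{n-1},f_n$ $(n\ge1)$ is one, and every $n\ge1$ lies in exactly one block. For the crossing of block $k$, where $n=m_k+1,\dots,q_{k+1}$, the vectors $e_{n-1}$ are $x_0,\dots,x_{M_k-1}$ and the vectors $f_n$ are $y_{M_k-1},\dots,y_0$; we only replaced each pair $x_j,y_j$ by the orthonormal basis $u_j^k,z_j^k$ of its span.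

Define $N$ on $\mathcal B$ by
$$Nf_0=c_0e_0,\qquad Ne_{n-1}=c_ke_n,\quad Nf_n=c_kf_{n-1}\ \ (\text{straight part of block }k),$$
$$Nu_j^k=c_k\,u_{j+1}^k,\qquad Nz_j^k=c_{k+1}\,z_{j+1}^k\qquad(0\le j<M_k).$$
The $z$-chain gets the weight of the *next* block, because by (11) it leads from $f_{q_{k+1}}$ to $-e_{q_{k+1}}$, that is, from the lower end of the next block's $f$-chain to the lower end of its $e$-chain.

**Step 5. $N$ is normal.** This step sorts $\mathcal B$ into paths on each of which $N$ is a constant times a unitary. For each block $k$ let $\mathcal B_k$ consist of the straight vectors $e_{n-1},f_n$ of block $k$, the vectors $u_j^k$ $(0\le j<M_k)$ if block $k$ is finite, and the vectors $z_j^{k-1}$ $(0\le j<M_{k-1})$ if $k\ge1$, respectively $f_0$ if $k=0$. The sets $\mathcal B_k$ partition $\mathcal B$.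

Follow $N$ along $\mathcal B_k$, using (11). For a finite block with $k\ge1$ we get
$$e_{q_k}\to\dots\to e_{m_k}=u_0^k\to u_1^k\to\dots\to u_{M_k}^k=f_{m_k}\to\dots\to f_{q_k}=z_0^{k-1}\to\dots\to z_{M_{k-1}}^{k-1}=-e_{q_k},$$
and every arrow has weight $c_k$. (If $m_k=q_k$, the stretches $e_{q_k}\to\dots\to e_{m_k}$ and $f_{m_k}\to\dots\to f_{q_k}$ have no arrows.) The path visits every element of $\mathcal B_k$ once and closes up to a sign. For a finite block $k=0$ the path is
$$e_0\to\dots\to e_{m_0}=u_0^0\to\dots\to u_{M_0}^0=f_{m_0}\to\dots\to f_0\to e_0,$$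
every arrow with weight $c_0$. For a last block $k\ge1$ the path is two-sided infinite, with weight $c_k$: it comes in along
$$\dots\to f_{q_k+1}\to f_{q_k}=z_0^{k-1}\to\dots\to z_{M_{k-1}}^{k-1}=-e_{q_k},$$
and continues, up to the sign, along $e_{q_k}\to e_{q_k+1}\to\cdots$. If $k=0$ is the last block, it is $\dots\to f_1\to f_0\to e_0\to e_1\to\cdots$, the path of the constant case.

In each case $N$ on the closed span of $\mathcal B_k$ equals $c_k$ times an operator $W_k$ that permutes the orthonormal basis $\mathcal B_k$ bijectively up to signs, so $W_k$ is unitary. Hence $N=\bigoplus_kc_kW_k$ with $\sup_kc_k<\infty$, and $N$ is bounded and normal.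

For the Bergman shift: $M_0=2$, $q_1=2$, $m_0=0$, so path $0$ is $e_0\to u_1^0=\frac{1}{\sqrt2}(e_1+f_1)\to f_0\to e_0$, with weight $\frac1{\sqrt2}$. Then $M_1=5$, $q_2=8$, $m_1=3$, and path $1$ is
$$e_2\to e_3\to u_1^1\to u_2^1\to u_3^1\to u_4^1\to f_3\to f_2\to\tfrac1{\sqrt2}(-e_1+f_1)\to-e_2,$$
with weight $\frac{\sqrt3}2$.

**Step 6. $A'-N$ is Hilbert–Schmidt.** This step sums $\|(A'-N)b\|^2$ over $b\in\mathcal B$. The vector $f_0$ contributes $c_0^2=v_1^2$. On straight vectors $A'$ and $N$ agree. In the crossing of block $k$ all weights $v'_n$, $m_k<n\le q_{k+1}$, equal $c_k$, so $A'x_j=c_kx_{j+1}$ and $A'y_j=c_ky_{j+1}$ for $0\le j<M_k$. Lemma 5 with $c=c_k$, $c'=c_{k+1}$ bounds the contribution of the $u_j^k$ by $\frac{\pi^2}4\cdot\frac{c_k^2}{M_k}\le\frac{\pi^2}4V_k$, using (9). It bounds that of the $z_j^k$ by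
$$M_k\delta_k^2+\frac{\pi^2}4\cdot\frac{c_kc_{k+1}}{M_k}\le2V_k+\frac{\pi^2}4\Big(\frac{c_k^2}{M_k}+\frac{V_k}{M_k}\Big)\le2V_k+\frac{\pi^2}4\cdot2V_k ,$$
where we used (10), $c_kc_{k+1}\le c_k^2+c_k\delta_k\le c_k^2+V_k$, (9) and $M_k\ge1$. Adding up and using (6),
$$\|A'-N\|_2^2\le v_1^2+\Big(2+\frac{3\pi^2}4\Big)V(v)\le9.41\,\|D_{T_v}\|_1,\tag{12}$$
because $2+\frac34\pi^2<9.41$ and $\|D_{T_v}\|_1=v_1^2+V(v)$.

**Step 7. The constant.** This step combines the two errors. Let $K=A-N$. By (8), $\|A-A'\|_2\le2\,\|D_{T_v}\|_1^{1/2}$, and with (12)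
$$\|K\|_2\le(2+\sqrt{9.41})\,\|D_{T_v}\|_1^{1/2},\qquad\|K\|_2^2\le25.7\,\|D_{T_v}\|_1\le26\,\|D_{T_v}\|_1,\tag{13}$$
since $\sqrt{9.41}<3.068$ and $5.068^2<25.7$. $\blacksquare$

## Proof of Theorem 1

By (2), hyponormality means $w_{n+1}^2\ge w_n^2$ for all $n\ge0$, so $w_n\uparrow w:=\sup_nw_n=\|T\|$. The sum of the diagonal entries telescopes:
$$\|D_T\|_1=\sum_{n\ge0}(w_{n+1}^2-w_n^2)=w^2=\|T\|^2<\infty .\tag{14}$$
So $T\in AN(\mathcal H)$ automatically, and $T^*\in AN(\mathcal H)$ because $D_{T^*}=-D_T$. Apply Proposition 2 with $v=(w_n)$. $\blacksquare$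

Note that the bound $26\|T\|^2$ does not see how slowly $w_n$ approaches $w$, in contrast to (1).

## The corner of a normal operator, and the proof of Theorem 3 (A) and (B)

Now we go in the other direction and ask what any representation $T\oplus S=N+K$ forces on the weights. Two computations answer this.

**Step 1. Normality read in one corner.** This step shows that the corner of $N$ is almost normal. Let $T\oplus S=N+K$ with $S\in L(\mathcal H)$, $N$ normal and $K=(K_{ij})_{i,j=1,2}\in\mathcal C_2$. Put $B=T-K_{11}$; then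
$$N=\begin{pmatrix}B&-K_{12}\\-K_{21}&S-K_{22}\end{pmatrix}.$$
The $(1,1)$ entry of $N^*N$ is $B^*B+K_{21}^*K_{21}$, and that of $NN^*$ is $BB^*+K_{12}K_{12}^*$. They are equal, so
$$D_B=K_{12}K_{12}^*-K_{21}^*K_{21}\in\mathcal C_1,\quad\|D_B\|_1\le\|K_{12}\|_2^2+\|K_{21}\|_2^2,\quad\mathrm{Tr}\,D_B=\|K_{12}\|_2^2-\|K_{21}\|_2^2 .\tag{15}$$

**Step 2. From an almost normal operator back to a weighted shift.** This step extracts a sequence $v$ from any decomposition $T=B+R$ with $B\in AN(\mathcal H)$ and $R\in\mathcal C_2(\mathcal H)$; the operator $B$ need not be a weighted shift. Let $r_{ij}=\langle Re_j,e_i\rangle$ and $b_{ij}=\langle Be_j,e_i\rangle$. Since $T$ has only the entries $w_n$ at $(n,n-1)$, we have $b_{ij}=-r_{ij}$ for $i\ne j+1$ and $b_{n,n-1}=w_n-r_{n,n-1}$. Put $v_n=|b_{n,n-1}|$ for $n\ge1$ and $v_0=0$; some of these may vanish, which is why Proposition 2 allows zeros. The number $\|Be_n\|^2$ is the sum of $|b_{in}|^2$ over the $n$-th column, and $\|B^*e_n\|^2$ that of $|b_{nj}|^2$ over the $n$-th row.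 So the diagonal entries $d_n=\langle D_Be_n,e_n\rangle=\|Be_n\|^2-\|B^*e_n\|^2$ are
$$d_n=v_{n+1}^2-v_n^2+\alpha_n-\beta_n,\qquad\alpha_n=\sum_{i\ne n+1}|r_{in}|^2,\qquad\beta_n=\sum_{j\ne n-1}|r_{nj}|^2 .\tag{16}$$
Both $\sum_n\alpha_n$ and $\sum_n\beta_n$ equal the sum of $|r_{ij}|^2$ over all $(i,j)$ with $i\ne j+1$, so
$$\sum_n\alpha_n=\sum_n\beta_n\le\|R\|_2^2 .\tag{17}$$
Moreover $\sum|d_n|\le\|D_B\|_1$, and $|w_n-v_n|\le|r_{n,n-1}|$ because $w_n>0$. Therefore
$$\sum_{n\ge0}|v_{n+1}^2-v_n^2|\le\|D_B\|_1+2\|R\|_2^2,\qquad\sum_{n\ge1}(w_n-v_n)^2\le\|R\|_2^2 .\tag{18}$$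

**Step 3. The equivalences in (A).** The implication 1 $\Rightarrow$ 2 is trivial. For 2 $\Rightarrow$ 3, (15) gives $T=B+K_{11}$ with $B\in AN(\mathcal H)$ and $K_{11}\in\mathcal C_2$. The implication 3 $\Rightarrow$ 4 is (18). For 4 $\Rightarrow$ 1: the sequence $v$ is bounded, since $w$ is bounded and $v_n-w_n\to0$. Also $V(v)<\infty$, and $\|T-T_v\|_2^2=\sum(w_n-v_n)^2<\infty$. By Proposition 2, $T_v\oplus T_v^*=N+K'$ with $N$ normal and $K'\in\mathcal C_2$, hence
$$T\oplus T_v^*=N+\big(K'+(T-T_v)\oplus0\big),\tag{19}$$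
and $T_v^*\in AN(\mathcal H)$. Finally, an almost normal weighted shift satisfies 4 with $v=w$, so it satisfies $(C_4)$.

Two examples show what condition 4 means. For $w_n=1+(-1)^n/(2n)$ the shift is not almost normal, but $v_n=1$ satisfies 4, so 1 holds. If $w_n$ takes the values $1,2,1,2,\dots$, then $w_n-v_n\to0$ forces $|v_{n+1}^2-v_n^2|\to3$, so 4 fails, and no $S\in L(\mathcal H)$ gives a representation.

**Step 4. The two-sided bound in (B).** For the lower bound, take a representation as in 2 and apply (15) and (18) with $R=K_{11}$. The resulting $v$ is bounded by $\|B\|$, and $\sum_{n\ge0}|v_{n+1}^2-v_n^2|=\|D_{T_v}\|_1$. So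
$$E(w)\le\|K_{12}\|_2^2+\|K_{21}\|_2^2+3\|K_{11}\|_2^2\le3\|K\|_2^2 .$$
Taking the infimum, $\frac13E(w)\le\kappa(T)$; if there is no representation, $\kappa(T)=+\infty$ and nothing is to be shown.

For the upper bound we may assume $E(w)<\infty$. Let $v$ be bounded and nonnegative with $X=\|D_{T_v}\|_1<\infty$ and $Y=\sum(w_n-v_n)^2<\infty$. The representation (19), with the constant $25.7$ from (13), has $S=T_v^*\in AN(\mathcal H)$ and
$$\|K\|_2\le\sqrt{25.7}\,\sqrt X+1\cdot\sqrt Y\le\sqrt{26.7\,(X+Y)}$$
by the Cauchy–Schwarz inequality. Taking the infimum over $v$, we get $\kappa(T)\le26.7\,E(w)\le27\,E(w)$, using only $S\in AN(\mathcal H)$. $\blacksquare$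

## Trace identity and subnormality: proof of Theorem 3 (C)

**Step 1. The lower bound.** This step computes $\mathrm{Tr}\,D_B$ exactly. Let $T$ be hyponormal, so $w_n\uparrow w=\|T\|$, and let $T\oplus S=N+K$ with $S\in L(\mathcal H)$, $N$ normal and $K\in\mathcal C_2$. Use (16) with $B=T-K_{11}$, $R=K_{11}$. By (18), $v_n-w_n\to0$, so $v_n\to w$ and
$$\sum_{n=0}^m(v_{n+1}^2-v_n^2)=v_{m+1}^2\to w^2,$$
while $\sum_n(\alpha_n-\beta_n)=0$ by (17). Hence $\mathrm{Tr}\,D_B=\sum_nd_n=w^2$: the Hilbert–Schmidt perturbation $K_{11}$ does not change the trace. By (15),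
$$\|K_{12}\|_2^2=\|T\|^2+\|K_{21}\|_2^2,\qquad\text{so}\qquad\|K\|_2^2\ge\|K_{12}\|_2^2\ge\|T\|^2 .\tag{20}$$
Thus $\kappa(T)\ge\|T\|^2$, and $\kappa(T)\le26\|T\|^2$ is Theorem 1.

**Step 2. Equality implies subnormality.** Suppose $\|K\|_2=\|T\|$. Then both inequalities in (20) are equalities, so $K_{21}=0$ and $K_{11}=K_{22}=0$. Therefore
$$N=\begin{pmatrix}T&-K_{12}\\0&S\end{pmatrix}$$
is normal, leaves $\mathcal H\oplus0$ invariant and restricts to $T$ there. So $T$ is subnormal.

**Step 3. Subnormality gives equality.** Let $T$ be subnormal, and let $N$ be a normal extension on a space containing $\mathcal H$. Restrict $N$ to the closed span of all $N^{*i}N^jh$ with $h\in\mathcal H$, $i,j\ge0$. This subspace reduces $N$, contains $\mathcal H$ and is separable, so we may assume that $N$ acts on $\mathcal H\oplus\mathcal H_1$ with $\mathcal H_1$ separable. Adding a direct summand $0$ to $N$, we may assume $\dim\mathcal H_1=\infty$, and identify $\mathcal H_1$ with $\mathcal H$. Write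
$$N=\begin{pmatrix}T&X\\0&Z\end{pmatrix}.$$
The $(1,1)$ and $(2,2)$ entries of $N^*N=NN^*$ give $T^*T=TT^*+XX^*$ and $X^*X+Z^*Z=ZZ^*$, that is,
$$XX^*=D_T,\qquad D_Z=-X^*X .$$
By (14), $D_T\in\mathcal C_1$, so $X\in\mathcal C_2$ with $\|X\|_2^2=\mathrm{Tr}\,D_T=\|T\|^2$, and $Z\in AN(\mathcal H)$. Hence $T\oplus Z=N+K$ with
$$K=\begin{pmatrix}0&-X\\0&0\end{pmatrix},\qquad\|K\|_2=\|T\| .$$
So the lower bound is attained, with $S=Z\in AN(\mathcal H)$, for every subnormal weighted shift, for example for the unilateral shift and the Bergman shift. $\blacksquare$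

In the constant case of the first section, $\|K\|_2=c=\|T\|$, which is optimal by (C). To see a hyponormal shift for which the value $\|T\|$ is not attained, take weights $\alpha,\beta,1,1,1,\dots$ with $0<\alpha<\beta<1$, so that $\|T\|=1$. If $T$ had a normal extension $N$, let $\mu$ be the scalar spectral measure of $N$ at $e_0$. Then $\gamma_n:=\|T^ne_0\|^2=\|N^ne_0\|^2=\int|\zeta|^{2n}\,d\mu(\zeta)$, and $\gamma_1=\alpha^2$, $\gamma_2=\gamma_3=\gamma_4=\alpha^2\beta^2$. So
$$\int|\zeta|^4(1-|\zeta|^2)^2\,d\mu=\gamma_2-2\gamma_3+\gamma_4=0 .$$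
Hence $|\zeta|\in\{0,1\}$ for $\mu$-almost all $\zeta$, which gives $\gamma_1=\gamma_2$, i.e. $\beta=1$, a contradiction. This $T$ is not subnormal, and by (C) no representation has $\|K\|_2=1$.

## Two-sided shifts: proof of Corollary 4

Let $(e_n)_{n\in\mathbb Z}$ be an orthonormal basis and $Te_n=w_{n+1}e_{n+1}$ with bounded weights, $n\in\mathbb Z$. The plan is to cut $T$ at one place and apply Proposition 2 to both halves.

**Step 1. Nonnegative weights.** Let $Ue_n=\lambda_ne_n$ with $|\lambda_n|=1$. Then $U^*TUe_n=\lambda_n\overline{\lambda_{n+1}}\,w_{n+1}e_{n+1}$. Starting from $\lambda_0=1$ and working in both directions, choose $\lambda_n$ so that all new weights are nonnegative. If $U^*TU\oplus S=N+K$, then conjugation by $U\oplus I$ gives a representation for $T\oplus S$ with the same $S$. So we may assume $w_n\ge0$. As in (2), $D_Te_n=(w_{n+1}^2-w_n^2)e_n$, and almost normality means $\sum_{n\in\mathbb Z}|w_{n+1}^2-w_n^2|<\infty$.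

**Step 2. Cutting.** Replace $w_0$ by $0$, which means deleting the arrow $e_{-1}\to e_0$. This changes $T$ by an operator of rank at most one. The new operator is reduced by the closed span of $\{e_n:n\ge0\}$, where it is the shift $T_+$ with weights $(w_n)_{n\ge1}$, and by the closed span of $\{e_n:n\le-1\}$. On the latter put $g_j=e_{-1-j}$, $j\ge0$. Then $g_j\mapsto w_{-j}\,g_{j-1}$ for $j\ge1$ and $g_0\mapsto0$, so the operator there is $T_-^*$, where $T_-$ is the shift with weights $(w_{-n})_{n\ge1}$. So $T$ is $T_+\oplus T_-^*$ plus an operator of finite rank. Both $T_+$ and $T_-$ have nonnegative weights and satisfy the hypothesis of Proposition 2.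

**Step 3. Assembling.** By Proposition 2, $T_+\oplus T_+^*$ and $T_-\oplus T_-^*$ are each normal plus Hilbert–Schmidt, and so is their direct sum. Permuting the four summands by a unitary, $(T_+\oplus T_-^*)\oplus(T_+^*\oplus T_-)$ is normal plus Hilbert–Schmidt, and adding the finite-rank operator of Step 2 shows the same for $T\oplus S$ with $S=T_+^*\oplus T_-$. Finally $D_S=-D_{T_+}\oplus D_{T_-}$ is trace class, so $S$ is almost normal. $\blacksquare$
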